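\title{Almost all finite nonassociative relation algebras are qualitatively representable, and almost none are representable}

\begin{abstract}
We count finite nonassociative relation algebras with $m$ atoms up to isomorphism and let $m\to\infty$. We prove that the fraction having a qualitative representation, and hence a feeble representation, tends to $1$, while the fraction having a strong representation tends to $0$. The two answers are separated by one quantity, the number of atoms that a single point of a representation can see: for almost all algebras it reaches $e^{c_1\sqrt{\ln m}}$ in some finite qualitative representation and never exceeds $e^{c_2\sqrt{\ln m}}$ in a feeble one, whereas in a strong representation every point must see all $m$ atoms. It follows that the fraction of representable algebras among $m$-atom relation algebras tends to $0$. The proofs translate the problem into one about edge colorings of complete graphs in which the allowed triangles form a random set.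
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Algebras and representations}

A \emph{nonassociative relation algebra} is an algebra $\mathbf A=\langle A;+,\cdot,-,0,1,;,{}^{\smile},1'\rangle$ in which $\langle A;+,\cdot,-,0,1\rangle$ is a Boolean algebra, $;$ is a binary operation (relative product), ${}^{\smile}$ is a unary operation (converse), $1'$ is a constant (identity element), and for all $a,b,c\in A$
\begin{gather*}
a^{\smile\smile}=a,\qquad (a+b)^{\smile}=a^{\smile}+b^{\smile},\qquad (a+b);c=a;c+b;c,\qquad (a;b)^{\smile}=b^{\smile};a^{\smile},\\
a;1'=a=1';a,\qquad a^{\smile};-(a;b)\le -b .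
\end{gather*}
These are Tarski's axioms for relation algebras with the associativity of $;$ omitted. We write $\mathsf{NA}$ for the class of nonassociative relation algebras; its members with $;$ associative are the \emph{relation algebras}. A member $\mathbf A$ of $\mathsf{NA}$ is \emph{symmetric} if $a^{\smile}=a$ for all $a$, and \emph{integral} if $1'$ is an atom, that is, a minimal nonzero element of the Boolean algebra.

The axioms describe binary relations under union, intersection, complement, composition $R\,|\,S=\{(u,w):(u,v)\in R\text{ and }(v,w)\in S\text{ for some }v\}$, converse $R^{-1}=\{(v,u):(u,v)\in R\}$, and the identity relation $\mathrm{id}_U$. A representation realizes an abstract algebra by relations, and there are three degrees of fidelity with which $;$ can be matched to composition.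

\begin{definition}\label{def:rep}
Let $\mathbf A\in\mathsf{NA}$.
\begin{enumerate}
\item[(a)] A \emph{(strong) representation} of $\mathbf A$ is a Boolean algebra embedding $\theta\colon A\to\mathcal P(E)$, where $E$ is an equivalence relation on a set $U$, such that $\theta(1)=E$, $\theta(1')=\mathrm{id}_U$, $\theta(a^{\smile})=\theta(a)^{-1}$ and $\theta(a;b)=\theta(a)\,|\,\theta(b)$ for all $a,b\in A$.
\item[(b)] Let $U$ be a nonempty set and let $\theta\colon A\to\mathcal P(U\times U)$ be a Boolean algebra embedding with $\theta(1)=U\times U$, $\theta(1')=\mathrm{id}_U$ and $\theta(a^{\smile})=\theta(a)^{-1}$ for all $a\in A$. Then $\theta$ is a \emph{feeble representation} if $\theta(a)\,|\,\theta(b)\subseteq\theta(a;b)$ for all $a,b\in A$, and a \emph{qualitative representation} if, for all $a,b\in A$, the element $a;b$ is the least $c\in A$ with $\theta(a)\,|\,\theta(b)\subseteq\theta(c)$.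
\end{enumerate}
The classes $\mathsf{RRA}$, $\mathsf{QRA}$ and $\mathsf{FRA}$ consist of the members of $\mathsf{NA}$ that have a strong, a qualitative and a feeble representation, respectively.
\end{definition}

In a finite algebra every element is the sum of the atoms below it, and a Boolean embedding $\theta$ amounts to a partition of $\theta(1)$ into the nonempty sets $\theta(c)$, one for each atom $c$. Take atoms $a,b,c$ and consider configurations of points $u,v,w$ with $(u,v)\in\theta(a)$, $(v,w)\in\theta(b)$, $(u,w)\in\theta(c)$. A feeble representation asks that such a configuration occur \emph{only if} $c\le a;b$. A qualitative representation asks in addition that it occur \emph{somewhere} when $c\le a;b$. A strong representation asks that it occur \emph{everywhere}: over each pair $(u,w)\in\theta(c)$ there must be a suitable point $v$. A qualitative representation satisfies $\theta(a)\,|\,\theta(b)\subseteq\theta(a;b)$ by definition, so $\mathsf{QRA}\subseteq\mathsf{FRA}$.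

\subsection*{The question}

For a class $\mathsf K$, we say that \emph{almost all} members of $\mathsf{NA}$ are members of $\mathsf K$ if, among the isomorphism types of finite members of $\mathsf{NA}$ with $m$ atoms, the fraction lying in $\mathsf K$ tends to $1$ as $m\to\infty$. For $k\ge3$ let $\mathsf{RA}_k$ denote Maddux's class of algebras embeddable in algebras with a $k$-dimensional relational basis. The following result is known.

\begin{theorem}[Known result]\label{thm:known}
For each fixed $k\ge3$, almost all members of $\mathsf{NA}$ are symmetric and integral members of $\mathsf{RA}_k$.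
\end{theorem}

We use only that almost all members of $\mathsf{NA}$ are symmetric and integral, so the definition of a relational basis will not be needed. The problem we solve is posed in \cite{RPRA}.

\medskip
\noindent\textbf{Problem.} For each of the classes $\mathsf{FRA}$, $\mathsf{QRA}$ and $\mathsf{RRA}$, determine whether almost all members of $\mathsf{NA}$ belong to it.
\medskip

A finite symmetric integral algebra with $m$ atoms is the same thing as a set $D$ of $n=m-1$ colors together with a list of allowed triangles, and a representation is a coloring of the edges of a complete graph that uses allowed triangles only (Section~\ref{sec:colorings}). In a typical algebra each triangle is allowed with probability $\frac12$, independently (Section~\ref{sec:random}). With $n$ colors to choose from, any bounded number of such constraints can be met: a typical algebra permits every partial coloring on boundedly many points to be extended by whichever new point a strong representation demands (Remark~\ref{rem:extension}). No obstruction to representability is visible on a bounded number of points, and this suggests the answer ``yes'' for all three classes. The argument proves nothing,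 however, because representations are large: $n$ colors need $n$ edges, so even a feeble representation has more than $\sqrt{2n}$ points. The guess turns out to be right twice and wrong once.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Among the isomorphism types of $m$-atom members of $\mathsf{NA}$, as $m\to\infty$,
\begin{enumerate}
\item[(a)] the fraction lying in $\mathsf{QRA}$, and hence the fraction lying in $\mathsf{FRA}$, tends to $1$;
\item[(b)] the fraction lying in $\mathsf{RRA}$ tends to $0$.
\end{enumerate}
\end{theorem}

A point $u$ \emph{sees} an atom $a$ in $\theta$ if $(u,v)\in\theta(a)$ for some $v$. In a strong representation of a finite symmetric integral algebra every point sees every atom (Lemma~\ref{lem:dictionary}). The next theorem measures how far a typical algebra is from allowing this.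

\begin{theorem}\label{thm:sees}
There are constants $0<c_1<c_2$ such that for almost all $\mathbf A\in\mathsf{NA}$, with $m$ the number of atoms of $\mathbf A$,
\begin{enumerate}
\item[(a)] $\mathbf A$ has a qualitative representation on a finite set in which some point sees at least $e^{c_1\sqrt{\ln m}}$ atoms;
\item[(b)] in every feeble representation of $\mathbf A$ every point sees at most $e^{c_2\sqrt{\ln m}}$ atoms.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:RA}
The fraction of isomorphism types of $m$-atom (associative) relation algebras that are representable tends to $0$ as $m\to\infty$.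
\end{corollary}

Parts (a) of both theorems are proved in Section~\ref{sec:QRA} by a construction, and parts (b) and the corollary in Section~\ref{sec:RRA} by a counting argument. Apart from Theorem~\ref{thm:known}, the only outside results used are the inequalities of Markov, Chebyshev, Hoeffding and Chernoff, recalled in Section~\ref{sec:random}.

\section{Cycles and colorings}\label{sec:colorings}

\subsection*{Symmetric integral algebras}

A \emph{$3$-multiset} of a set $D$ is an unordered triple $\{a,b,c\}$ of elements of $D$, repetitions allowed; $2$-multisets are defined in the same way. Let $D$ be a finite set, whose elements we call \emph{colors}, let $1'\notin D$, and let $\mathcal C$ be any set of $3$-multisets of $D$, whose members we call \emph{cycles}. Put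
\[
\mathcal C^+=\mathcal C\cup\bigl\{\{1',a,a\}:a\in D\cup\{1'\}\bigr\}.
\]
Let $\mathbf A(D,\mathcal C)$ be the finite Boolean algebra with set of atoms $D\cup\{1'\}$, equipped with $x^{\smile}=x$ and
\begin{equation}\label{eq:product}
x;y=\sum\bigl\{c\text{ atom}:\{a,b,c\}\in\mathcal C^+\text{ for some atoms }a\le x,\ b\le y\bigr\}.
\end{equation}
For colors $a,b,c$ this says that $c\le a;b$ if and only if $\{a,b,c\}\in\mathcal C$, and that $1'\le a;b$ if and only if $a=b$.

\begin{lemma}\label{lem:cycles}
\begin{enumerate}
\item[(a)] $\mathbf A(D,\mathcal C)$ is a symmetric integral member of $\mathsf{NA}$.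
\item[(b)] Every finite symmetric integral member of $\mathsf{NA}$ is of the form $\mathbf A(D,\mathcal C)$, where $D$ is the set of its atoms other than $1'$.
\item[(c)] The isomorphisms $\mathbf A(D,\mathcal C)\to\mathbf A(D',\mathcal C')$ correspond exactly to the bijections $D\to D'$ that carry $\mathcal C$ to $\mathcal C'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:product}, the operation $;$ is commutative, additive and monotone. For atoms $a,c$ we have $\{a,1',c\}\in\mathcal C^+$ if and only if $a=c$, so $x;1'=x$. As converse is the identity map, this gives all axioms but the last. If the last failed for $a,b$, some atom $b_0\le b$ would lie below $a;-(a;b)$, so $\{a_0,d,b_0\}\in\mathcal C^+$ for some atoms $a_0\le a$ and $d\le-(a;b)$. But then \eqref{eq:product} gives $d\le a;b$, a contradiction.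

(b) Let $\mathbf A$ be finite, symmetric and integral. Then $a;b=(a;b)^{\smile}=b^{\smile};a^{\smile}=b;a$, so $;$ is commutative, and therefore additive and monotone in both arguments. The last axiom with $b=1$ gives $a;0\le a;-(a;1)\le-1=0$. Hence $x;y$ is the sum of the products $a;b$ over atoms $a\le x$, $b\le y$, the empty sum included, and $;$ is determined by the relation $c\le a;b$ on atoms. If $c\cdot(a;b)=0$, then $a;c\le a;-(a;b)\le-b$ by the last axiom, so $b\cdot(a;c)=0$. An atom lies below an element exactly when it meets it, so for atoms $c\le a;b$ is equivalent to $b\le a;c$. Together with commutativity, this shows that the relation $c\le a;b$ depends only on the multiset $\{a,b,c\}$. If the multiset contains $1'$, we may take $b=1'$, and $a;1'=a$ shows that the relation holds if and only if the other two atoms are equal. So the multisets for which it holds form the set $\mathcal C^+$, where $\mathcal C$ consists of those that lie in $D$, and \eqref{eq:product} holds.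

(c) An isomorphism fixes $1'$, maps atoms to atoms and preserves the relation $c\le a;b$. Conversely, a bijection carrying $\mathcal C$ to $\mathcal C'$ extends additively to a Boolean isomorphism that respects \eqref{eq:product}.
\end{proof}

\subsection*{Representations as colorings}

Fix $(D,\mathcal C)$. A \emph{coloring} of a set $U$ is a map $F$ from the $2$-subsets $uv=\{u,v\}$ of $U$ (edges) to $D$. It is \emph{consistent} if $\{F(uv),F(vw),F(uw)\}\in\mathcal C$ for all distinct $u,v,w\in U$. A color \emph{occurs} in $F$ if it is the color of an edge, a cycle \emph{occurs} if it is the multiset of colors of a triangle, and a point $u$ \emph{sees} the color $a$ if $F(uv)=a$ for some $v\ne u$. A coloring $F$ defines relations $\theta_F(1')=\mathrm{id}_U$ and $\theta_F(a)=\{(u,v):u\ne v,\ F(uv)=a\}$ for $a\in D$, and we extend $\theta_F$ to all elements of $\mathbf A(D,\mathcal C)$ by unions. A point sees in $\theta_F$ the atom $1'$ and the colors that it sees in $F$.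

\begin{lemma}\label{lem:dictionary}
Let $\mathbf A=\mathbf A(D,\mathcal C)$ with $D\ne\emptyset$.
\begin{enumerate}
\item[(i)] If $F$ is a consistent coloring in which every color occurs, then $\theta_F$ is a feeble representation. If moreover every cycle occurs, then $\theta_F$ is a qualitative representation.
\item[(ii)] Every feeble representation $\theta$ equals $\theta_F$ for a consistent coloring $F$ in which every color occurs. If $\theta$ is qualitative, then every cycle occurs in $F$.
\item[(iii)] Let $\theta$ be a strong representation with unit $E$ and let $U'$ be an $E$-class. There is a consistent coloring $F$ of $U'$ with $(u,v)\in\theta(F(uv))$ for all distinct $u,v\in U'$. Every point of $U'$ sees every color in $F$, and whenever $\{F(uw),a,b\}\in\mathcal C$ there is a point $v\in U'$ with $F(uv)=a$ and $F(vw)=b$.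
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The images of the atoms are nonempty, symmetric, and partition $U\times U$, so $\theta=\theta_F$ is a Boolean embedding with $\theta(1)=U\times U$ that respects $1'$ and converse. Let $a,b$ be atoms. If one of them is $1'$, then $\theta(a)\,|\,\theta(b)=\theta(a;b)$. Let $a,b\in D$, $(u,v)\in\theta(a)$ and $(v,w)\in\theta(b)$. If $u=w$, then $a=b$ and $(u,w)\in\theta(1')\subseteq\theta(a;b)$. If $u\ne w$, then $F(uw)\le a;b$ by consistency, and again $(u,w)\in\theta(a;b)$. Composition distributes over unions and $;$ is additive, so $\theta(x)\,|\,\theta(y)\subseteq\theta(x;y)$ for all $x,y\in A$.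

Suppose that every cycle occurs. We claim that $\theta(c)$ meets $\theta(a)\,|\,\theta(b)$ for all atoms with $c\le a;b$. If $a$ or $b$ is $1'$, then $\theta(a)\,|\,\theta(b)=\theta(c)\ne\emptyset$. If $a,b,c\in D$, the vertices of a triangle with colors $\{a,b,c\}$ can be named $u,v,w$ so that $F(uv)=a$, $F(vw)=b$, $F(uw)=c$. If $a,b\in D$ and $c=1'$, then $a=b$, and an edge $uv$ of color $a$ gives $(u,u)\in\theta(a)\,|\,\theta(a)$. By additivity, for all $x,y\in A$ the atoms $c$ with $\theta(c)$ meeting $\theta(x)\,|\,\theta(y)$ are exactly those below $x;y$. Since the images of the atoms partition $U\times U$, we have $\theta(x)\,|\,\theta(y)\subseteq\theta(z)$ if and only if all these atoms lie below $z$, that is, if and only if $x;y\le z$.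

(ii), (iii) Let $u\ne v$ be points, in case (iii) points of $U'$. The pair $(u,v)$ lies in $\theta(a)$ for a unique atom $a$; here $a\ne1'$ because $\theta(1')$ is the identity relation, and $(v,u)\in\theta(a)$ because $a^{\smile}=a$. Put $F(uv)=a$. If $F(uv)=a$, $F(vw)=b$, $F(uw)=c$ with $u,v,w$ distinct, then $(u,w)$ lies in $\theta(c)$ and in $\theta(a)\,|\,\theta(b)\subseteq\theta(a;b)$, so $c\cdot(a;b)\ne0$ and $\{a,b,c\}\in\mathcal C$. Thus $F$ is consistent.

In case (ii), $\theta=\theta_F$, and every color occurs because $\theta$ is injective. If $\theta$ is qualitative and $\{a,b,c\}\in\mathcal C$, then $\theta(c)$ meets $\theta(a)\,|\,\theta(b)$, since otherwise $(a;b)\cdot-c<a;b$ would also satisfy the inclusion in Definition~\ref{def:rep}(b). This gives three points, distinct because $a,b,c\ne1'$, that form a triangle with colors $\{a,b,c\}$.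

In case (iii), for $c\in D$ the inequality $1'\le c;c$ gives $\mathrm{id}_U\subseteq\theta(c)\,|\,\theta(c)$, so each $u\in U'$ has a $v$ with $(u,v)\in\theta(c)\subseteq E$. If $\{F(uw),a,b\}\in\mathcal C$, then $(u,w)\in\theta(F(uw))\subseteq\theta(a;b)=\theta(a)\,|\,\theta(b)$, which yields the point $v$.
\end{proof}

\begin{example}\label{ex:small}
Write $abc$ for $\{a,b,c\}$. With one color $a$ there are two algebras, $\mathcal C=\emptyset$ and $\mathcal C=\{aaa\}$, and the colorings of a $2$-point and a $3$-point set give strong representations of them. With more colors the three notions separate.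
\begin{enumerate}
\item[(a)] $D=\{a,b\}$, $\mathcal C=\emptyset$. A consistent coloring has at most two points, hence at most one color. The algebra is not in $\mathsf{FRA}$.
\item[(b)] $D=\{a,b,c\}$, $\mathcal C=\{aaa,abc\}$. A single triangle $abc$ is a feeble representation. Suppose that both cycles occur in a consistent coloring, and let $F(uv)=b$. Every other point is joined to one of $u,v$ by $a$ and to the other by $c$. No cycle has two sides $c$, so at most one point is joined by $c$ to $u$ and at most one to $v$, and there are at most four points. A triangle $aaa$ does not contain the edge $uv$, so it consists of, say, $u$ and two further points; both are joined to $u$ by $a$, hence to $v$ by $c$, a contradiction. The algebra is in $\mathsf{FRA}$ and not in $\mathsf{QRA}$.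
\item[(c)] $D=\{a,b,c\}$, $\mathcal C=\{aab,aac\}$. Take four points, color one edge $b$, the opposite edge $c$, and the other four edges $a$. Each of the four triangles is $aab$ or $aac$, and both occur, so the algebra is in $\mathsf{QRA}$. In a strong representation a point would see both $b$ and $c$, which creates a triangle with sides $b$ and $c$, and there is no such cycle. The algebra is not in $\mathsf{RRA}$.
\end{enumerate}
\end{example}

Example~\ref{ex:small}(c) is Theorem~\ref{thm:main} in miniature: the required configurations can be placed side by side and joined by a color that fits with all of them, but they cannot be gathered at one point.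

\begin{remark}\label{rem:square}
The requirement $\theta(1)=U\times U$ in Definition~\ref{def:rep}(b) carries the whole difficulty of Theorem~\ref{thm:main}(a). If an arbitrary equivalence relation were allowed as the unit, one could take as classes one triangle for each cycle and one edge for each color, and the proof of Lemma~\ref{lem:dictionary}(i) would show that every $\mathbf A(D,\mathcal C)$ with $D\ne\emptyset$ is represented in the qualitative sense. With a square unit, the edges between these pieces have to be colored as well.
\end{remark}

\section{The random algebra}\label{sec:random}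

Fix a set $D$ of $n$ colors and let $M=\binom{n+2}3$ be the number of its $3$-multisets; note that $n^3/6\le M\le n^3$. Put each $3$-multiset in $\mathcal C$ independently with probability $\frac12$, so that each of the $2^M$ possible sets $\mathcal C$ is equally likely. The algebra $\mathbf A(D,\mathcal C)$ has $m=n+1$ atoms. An event holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$ as $n\to\infty$. Every probability computation below rests on one principle: events that depend on disjoint sets of $3$-multisets are independent, and conditioning on the status of some multisets leaves the others as independent fair coin tosses.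

We use the following inequalities.
\begin{itemize}
\item \emph{Markov.} If $G\ge0$ and $\lambda>0$, then $\Pr(G\ge\lambda)\le\mathbb E G/\lambda$. If $G$ takes finitely many values and $\mathbb EG\le B$ with $B>0$, then $\Pr(G>2B)<\frac12$, for otherwise $\mathbb EG>2B\Pr(G>2B)\ge B$.
\item \emph{Chebyshev.} $\Pr(|G-\mathbb EG|\ge\lambda)\le\operatorname{Var}G/\lambda^2$.
\item \emph{Hoeffding.} If $G=\sum G_i$ with independent $G_i\in[0,k_i]$, then $\Pr(G-\mathbb EG\ge\lambda)$ and $\Pr(G-\mathbb EG\le-\lambda)$ are at most $\exp(-2\lambda^2/\sum k_i^2)$. In particular, $L$ fair coin tosses give fewer than $L/4$ heads with probability at most $e^{-L/8}$.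
\item \emph{Chernoff.} If $G$ is a sum of independent indicator variables with $\mathbb EG=\mu$, then $\Pr(G\le\mu/2)\le e^{-\mu/8}$.
\end{itemize}

The random model weights an isomorphism type by the number of sets $\mathcal C$ that realize it, whereas the problem counts each type once. The two weightings agree on types without nontrivial automorphisms, and these are almost all.

\begin{lemma}\label{lem:transfer}
If an isomorphism-invariant property of algebras holds a.a.s.\ for $\mathbf A(D,\mathcal C)$, then the fraction of isomorphism types of $m$-atom members of $\mathsf{NA}$ that have it tends to $1$.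
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:known} it suffices to consider symmetric integral types. By Lemma~\ref{lem:cycles} these are the orbits of the symmetric group of $D$ on the $2^M$ sets $\mathcal C$, and a type with automorphism group $G$ is realized by $n!/|G|$ sets. So there are at least $2^M/n!$ types. If the property fails with probability $\varepsilon_n\to0$, it fails for $\varepsilon_n2^M$ sets, hence for at most $\varepsilon_n2^M/n!$ types with trivial automorphism group. It remains to show that the number $b_n$ of types with a nontrivial automorphism is $o(2^M/n!)$.

For a permutation $\pi$ of $D$ let $\operatorname{fix}(\pi)$ be the number of $\mathcal C$ with $\pi\mathcal C=\mathcal C$. Counting pairs $(\pi,\mathcal C)$ with $\pi\ne1$ and $\pi\mathcal C=\mathcal C$ in two ways gives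
\[
\sum_{\pi\ne1}\operatorname{fix}(\pi)=\sum_{\text{types}}\frac{n!}{|G|}\,(|G|-1)\ge\frac{n!}2\,b_n ,
\]
so it is enough to prove $\sum_{\pi\ne1}\operatorname{fix}(\pi)=o(2^M)$. A set $\mathcal C$ is fixed by $\pi$ if and only if it is a union of orbits of $\pi$ on $3$-multisets, so $\operatorname{fix}(\pi)$ is $2$ to the number of orbits.

Let $\pi$ move exactly $k\ge2$ colors. A $3$-multiset fixed by $\pi$ consists of fixed colors, or of a $2$-cycle of $\pi$ and a fixed color, or of a $3$-cycle of $\pi$; a multiset with a repeated element can only be of the first kind, because multiplicities are preserved. So at most $\binom{n-k+2}3+(n-k)\frac k2+\frac k3$ multisets are fixed. The function $g(k)=M-\binom{n-k+2}3$ has decreasing increments $g(k+1)-g(k)=\binom{n-k+1}2$, and $g(0)=0$, $g(n)=M$. By concavity $g(k)\ge kM/n\ge kn^2/6$. Thus at least $kn^2/6-kn/2-k/3$ multisets are moved, and this is at least $kn^2/12$ when $n^2\ge6n+4$, that is, for $n\ge7$. Moved multisets lie in orbits of size at least $2$, so there are at most $M-kn^2/24$ orbits. At most $n^k$ permutations move exactly $k$ colors, and therefore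
\[
2^{-M}\sum_{\pi\ne1}\operatorname{fix}(\pi)\le\sum_{k\ge2}\bigl(n\,2^{-n^2/24}\bigr)^k\to0 .\qedhere
\]
\end{proof}

The next lemma says that boundedly many constraints on one color can always be met.

\begin{lemma}\label{lem:complete}
Fix $k\ge1$. A.a.s., for all $a_1,b_1,\dots,a_k,b_k\in D$ there is $e\in D$ with $\{a_i,b_i,e\}\in\mathcal C$ for all $i\le k$.
\end{lemma}

\begin{proof}
Fix the $a_i$ and $b_i$ and let $e$ range over the at least $n-2k$ other colors. For each such $e$ the required event has probability at least $2^{-k}$. It depends on multisets that contain $e$ and no other such color, so these events are independent. The lemma fails with probability at most $n^{2k}(1-2^{-k})^{n-2k}\to0$.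
\end{proof}

The case $k=1$ shows that a.a.s.\ every color belongs to some cycle. The case $k=2$ gives associativity.

\begin{lemma}\label{lem:assoc}
A.a.s.\ $\mathbf A(D,\mathcal C)$ is associative.
\end{lemma}

\begin{proof}
Assume the conclusion of Lemma~\ref{lem:complete} for $k=2$, and let $a,b,c\in D$. For each $d\in D$ there is $e$ with $\{a,b,e\},\{c,d,e\}\in\mathcal C$, so $d\le e;c\le(a;b);c$. Thus every color lies below $(a;b);c$, and, applying this to $b,c,a$, below $(b;c);a=a;(b;c)$. For the atom $1'$, the product formula gives $1'\le(a;b);c$ if and only if $c\le a;b$, and $1'\le a;(b;c)$ if and only if $a\le b;c$; both say $\{a,b,c\}\in\mathcal C$. So $(a;b);c=a;(b;c)$ for colors. If one of three atoms is $1'$, both sides equal the product of the other two. Additivity extends the law to all elements.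
\end{proof}

\begin{remark}\label{rem:extension}
Assume the conclusion of Lemma~\ref{lem:complete} for some $k\ge2$. Let $F$ be a consistent coloring of $\{u_1,\dots,u_k\}$ and let $\{F(u_1u_2),a,b\}\in\mathcal C$. Add a point $v$ with $F(u_1v)=a$, $F(u_2v)=b$, and for $j=3,\dots,k$ in turn let $F(u_jv)$ be a color $e$ with $\{F(u_iu_j),F(u_iv),e\}\in\mathcal C$ for all $i<j$. The extended coloring is consistent. This is the extension step that Lemma~\ref{lem:dictionary}(iii) requires of a strong representation.
\end{remark}

\section{Qualitative representations}\label{sec:QRA}

By Lemma~\ref{lem:dictionary}(i) we need a consistent coloring in which every cycle and every color occurs. We take one triangle, a \emph{block}, for each cycle, and the task is to color the edges between blocks.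

\subsection*{The idea}

Suppose first that some color $g$ has $\{d,g,g\}\in\mathcal C$ for every $d\in D$, including $d=g$. Give all edges between blocks the color $g$. A triangle with points in three blocks has colors $\{g,g,g\}$, a triangle with two points in one block has colors $\{d,g,g\}$, and the coloring is consistent. But a given $g$ has this property with probability $2^{-n}$, so a.a.s.\ no color has it.

Replace $g$ by a \emph{palette} $P$, a set of $t$ colors all of whose $3$-multisets are cycles, and color the edges between blocks from $P$. Triangles meeting three blocks are then consistent whatever we choose, so the choices for different pairs of blocks do not interact. For an edge of color $d$ in one block and a point of another block we need $e,f\in P$ with $\{d,e,f\}\in\mathcal C$, that is, an edge in a graph on the palette defined by $d$. For two whole blocks there are nine colors to choose, forming a $3\times3$ array, and $18$ conditions of this kind, one for each pair of entries in the same row or column. This bounded problem is solved greedily if the graphs defined by the six colors of the two blocks have many edges between all large subsets of the palette (Lemma~\ref{lem:greedy}).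

The difficulty is quantitative. A second moment computation finds a prescribed pattern of cycles in the random algebra when each color of the pattern lies in at most $\frac12\log_2n$ prescribed cycles (Lemma~\ref{lem:second}), and this limits $t^2$ to order $\log n$. Let $\varepsilon>0$ be a small constant and $t^2\le\log_2n$. For disjoint sets $B,B'\subseteq P$ of size $\lceil\varepsilon t\rceil$ and a color $d\notin P$, the graph of $d$ has no edge between $B$ and $B'$ with probability $2^{-\lceil\varepsilon t\rceil^2}\ge n^{-1/2}$. So with a single palette we expect many colors $d$ whose graph is not dense, and every color has to be used.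

The remedy is to give each block many independent chances. We assign the points to $K=3p$ \emph{classes} and use a separate palette $P_{ij}$ for edges between points of classes $i$ and $j$. Each palette color now lies in $K$ times as many prescribed cycles, which reduces $t^2$ by a factor of order $p$. In return a block can be placed on $p^2$ triples of classes, any two of which share at most one class, and these placements succeed or fail independently. One placement fails with probability at most $e^{-\gamma t^2}$ for a constant $\gamma>0$, so all fail with probability about $e^{-\gamma t^2p^2}$, and $t^2p^2$ has order $p\log n$. The cost is linear in $p$ and the gain is quadratic, so a large constant $p$ beats the union bound over $n^3$ blocks.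

Throughout this section
\[
\varepsilon=2^{-13},\qquad p=6+768/\varepsilon^2,\qquad K=3p,\qquad t=\Bigl\lfloor\sqrt{\log_2n/(6p)}\Bigr\rfloor ,
\]
and $n$ is large. The number $p$ is an integer. The value of $\varepsilon$ is dictated by Lemma~\ref{lem:greedy} and that of $p$ by Lemma~\ref{lem:placement}. We have
\begin{equation}\label{eq:t}
Kt^2\le\tfrac12\log_2n,\qquad t^2\ge\frac{\ln n}{12p},
\end{equation}
the first by definition and the second for large $n$, because $t^2\sim\ln n/(6p\ln2)$.

\subsection*{Greedy choice in dense bipartite graphs}

A bipartite graph between two $t$-element sets $P,P'$ is \emph{dense} if the number $e(B,B')$ of edges between $B$ and $B'$ is at least $\frac14|B||B'|$ whenever $B\subseteq P$, $B'\subseteq P'$ and $|B|,|B'|\ge\varepsilon t$.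

\begin{lemma}\label{lem:greedy}
Let $\Gamma$ be a finite graph of maximum degree at most $4$. For each vertex $v$ let $C_v\subseteq P_v$ be sets with $|P_v|=t$ and $|C_v|\ge t/4$, and for each edge $vw$ let a dense bipartite graph between $P_v$ and $P_w$ be given. Then there are elements $g_v\in C_v$ such that for every edge $vw$ of $\Gamma$ the pair $g_vg_w$ is an edge of the bipartite graph belonging to $vw$.
\end{lemma}

\begin{proof}
Process the vertices in any order, keeping a current set of candidates for each, initially $C_v$. When $v$ is processed, choose $g_v$ in its current set so that, for each unprocessed neighbor $w$ with current set $C'_w$, the element $g_v$ has at least $|C'_w|/4$ neighbors in $C'_w$; then replace $C'_w$ by the set of these neighbors. If this is always possible, then each $g_w$ is adjacent to $g_v$ for all neighbors $v$ processed before $w$, which is the claim. A set is replaced at most four times, so current sets have size at least $4^{-4}\cdot t/4=2^{-10}t>4\varepsilon t$. For an unprocessed neighbor $w$ of $v$, let $B$ be the set of current candidates for $v$ with fewer than $|C'_w|/4$ neighbors in $C'_w$. If $|B|\ge\varepsilon t$, then $e(B,C'_w)<\frac14|B||C'_w|$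 contradicts density. So each of the at most four neighbors excludes fewer than $\varepsilon t$ candidates, and one candidate survives.
\end{proof}

\subsection*{Compatible palettes}

Let $I=\{1,2,3\}\times\mathbb Z_p$ be the set of classes, so $|I|=K$. Points of different blocks may lie in the same class, so we need palettes $P_{ij}$ for all $2$-multisets $\{i,j\}$ of $I$, with $i=j$ allowed. Let $J$ be the set of pairs $(\{i,j\},h)$ with $\{i,j\}$ a $2$-multiset of $I$ and $1\le h\le t$, and let $\sigma=|J|=\frac{K(K+1)}2t=O(\sqrt{\log n})$. An injection $\varphi\colon J\to D$ defines the palettes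
\[
P_{ij}=P_{ji}=\{\varphi(\{i,j\},h):1\le h\le t\},
\]
which have size $t$ and are disjoint for different $2$-multisets. Let $\mathcal Q$ be the set of all $3$-multisets of $J$ of the form $\{(\{i,j\},h),(\{j,k\},h'),(\{i,k\},h'')\}$ with $i,j,k\in I$ not necessarily distinct and $1\le h,h',h''\le t$. We call $\varphi$ \emph{compatible} if $\varphi(\mathcal Q)\subseteq\mathcal C$, which means
\begin{equation}\label{eq:compatible}
e\in P_{ij},\ f\in P_{jk},\ g\in P_{ik}\ \Longrightarrow\ \{e,f,g\}\in\mathcal C\qquad(i,j,k\in I).
\end{equation}
Each element of $J$ lies in at most $Kt^2$ members of $\mathcal Q$. Indeed, permuting $i,j,k$ permutes the three index multisets, so a member of $\mathcal Q$ that contains a given $(\{i,j\},h)$ can be written in the form above with these $i,j,h$, and is then determined by $k,h',h''$.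

Let $\mathcal X$ be the number of compatible injections.

\begin{lemma}\label{lem:second}
$\Pr(\mathcal X<\frac12\mathbb E\mathcal X)\to0$.
\end{lemma}

\begin{proof}
An injection $\varphi$ is compatible with probability $2^{-|\mathcal Q|}$, and two injections $\varphi,\psi$ are both compatible with probability $2^{-2|\mathcal Q|+|\varphi(\mathcal Q)\cap\psi(\mathcal Q)|}$. Summing over $\varphi,\psi$ and dividing by $(\mathbb E\mathcal X)^2$ gives $\mathbb E\mathcal X^2/(\mathbb E\mathcal X)^2=\mathbb E\,2^{|\varphi(\mathcal Q)\cap\psi(\mathcal Q)|}$, where on the right $\varphi,\psi$ are independent uniformly random injections. A member of $\varphi(\mathcal Q)\cap\psi(\mathcal Q)$ contains an element of $\varphi(J)\cap\psi(J)$, so if $|\varphi(J)\cap\psi(J)|=k$, then $|\varphi(\mathcal Q)\cap\psi(\mathcal Q)|\le kKt^2$. The probability that $|\varphi(J)\cap\psi(J)|=k$ is at most the expected number of $k$-subsets of $J$ that $\psi$ maps into $\varphi(J)$, namely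
\[
\binom\sigma k\prod_{i=0}^{k-1}\frac{\sigma-i}{n-i}\le\sigma^k\Bigl(\frac\sigma n\Bigr)^k .
\]
Hence, by \eqref{eq:t},
\[
\frac{\mathbb E\mathcal X^2}{(\mathbb E\mathcal X)^2}\le\sum_{k\ge0}\rho^k,\qquad\rho=\frac{\sigma^2\,2^{Kt^2}}n\le\frac{\sigma^2}{\sqrt n}\to0 .
\]
So $\operatorname{Var}\mathcal X\le\frac\rho{1-\rho}(\mathbb E\mathcal X)^2$, and Chebyshev's inequality bounds the probability by $4\rho/(1-\rho)$.
\end{proof}

\subsection*{Placements}

For each $3$-multiset $\Delta$ of $D$ fix a labeling of its elements as $d_{12},d_{13},d_{23}$, the sides of a triangle with vertices $1,2,3$. A \emph{placement} is a pair $(\lambda,\mu)\in\mathbb Z_p^2$; it assigns to the vertices $1,2,3$ the distinct classes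
\[
i_1=(1,\lambda),\qquad i_2=(2,\mu),\qquad i_3=(3,\lambda+\mu).
\]
Any two of $\lambda,\mu,\lambda+\mu$ determine $(\lambda,\mu)$, so any two classes of a placement determine it, and each class occurs in exactly $p$ placements. Given $\varphi$, a placement is \emph{good} for $\Delta$ if for all $\alpha<\alpha'$ in $\{1,2,3\}$ and all $l\in I$ the bipartite graph between $P_{i_\alpha l}$ and $P_{i_{\alpha'}l}$ defined by
\[
e\sim f\iff\{d_{\alpha\alpha'},e,f\}\in\mathcal C
\]
is dense. The class $l$ stands for the class of a point of another block. It ranges over all of $I$ so that goodness is a property of one block, which can then be joined to any other.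

\begin{lemma}\label{lem:placement}
Let $n$ be large. For every injection $\varphi$, conditionally on $\varphi$ being compatible, the probability that some $3$-multiset $\Delta$ of $D$ has no good placement is at most $1/n$.
\end{lemma}

\begin{proof}
Fix $\Delta$. The elements of $\Delta$ may themselves be palette colors, and then some of the multisets that decide goodness could coincide or be forced into $\mathcal C$ by the conditioning. We avoid the classes where this can happen. Let $I_\Delta$ be the set of $i\in I$ such that some element of $\Delta$ lies in $P_{ij}$ for some $j$. Each element of $\Delta$ lies in at most one palette, so $|I_\Delta|\le6$. Call a placement \emph{admissible} if $i_1,i_2,i_3\notin I_\Delta$; at least $p^2-6p$ placements are admissible.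

\medskip
\noindent\emph{Claim.} The multisets $\{d_{\alpha\alpha'},e,f\}$, taken over all admissible placements, all $\alpha<\alpha'$, all $l\in I$ and all $e\in P_{i_\alpha l}$, $f\in P_{i_{\alpha'}l}$, are pairwise distinct, and none is in $\varphi(\mathcal Q)$.
\medskip

We recover all the data from the multiset. Since $i_\alpha,i_{\alpha'}\notin I_\Delta$, neither $e$ nor $f$ is an element of $\Delta$, so $d=d_{\alpha\alpha'}$ is the only member of the multiset that lies in $\Delta$, and $\{e,f\}$ is determined. The palettes containing $e$ and $f$ give the two index multisets $\{i_\alpha,l\}$ and $\{i_{\alpha'},l\}$, which are distinct because $i_\alpha\ne i_{\alpha'}$. Their only common element is $l$: a common element other than $l$ would equal both $i_\alpha$ and $i_{\alpha'}$. So $l$ is determined, and removing one copy of $l$ from each index multiset gives $\{i_\alpha,i_{\alpha'}\}$. The first coordinates of these two classes give $\alpha<\alpha'$, the two classes determine the placement, and $e$ is the one of the two colors that lies in $P_{i_\alpha l}$. This proves distinctness.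

Suppose $\{d,e,f\}\in\varphi(\mathcal Q)$. By the symmetry of the form of members of $\mathcal Q$, there are $i,j,k\in I$ with $d\in P_{ij}$ such that $\{j,k\}$ and $\{i,k\}$ are, in some order, the index multisets $\{i_\alpha,l\}$ and $\{i_{\alpha'},l\}$. The class $k$ is common to both, so $k=l$ and $\{i,j\}=\{i_\alpha,i_{\alpha'}\}$. Then $d\in P_{i_\alpha i_{\alpha'}}$ and $i_\alpha\in I_\Delta$, contrary to admissibility. The claim is proved.

Conditionally on $\varphi(\mathcal Q)\subseteq\mathcal C$, the multisets in the claim are therefore decided by independent fair coin tosses. For fixed $\alpha<\alpha'$, $l$, and $B,B'$ of size at least $\varepsilon t$, Hoeffding's inequality gives $e(B,B')<\frac14|B||B'|$ with probability at most $e^{-|B||B'|/8}\le e^{-\varepsilon^2t^2/8}$. There are $3$ choices of $\alpha<\alpha'$, $3p$ of $l$ and at most $4^t$ of $(B,B')$, so an admissible placement fails to be good with probability at most $9p\,4^te^{-\varepsilon^2t^2/8}\le e^{-\varepsilon^2t^2/16}$ for large $n$, since $t\to\infty$. Different admissible placements depend on disjoint sets of multisets. By \eqref{eq:t}, all of them fail with probability at most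
\[
\exp\Bigl(-\frac{\varepsilon^2t^2}{16}\,p(p-6)\Bigr)\le n^{-\varepsilon^2(p-6)/192}=n^{-4}.
\]
There are at most $n^3$ multisets $\Delta$.
\end{proof}

\subsection*{A star}

A point of class $i$ in a triangle block sees two colors inside the block and otherwise only colors from the palettes $P_{il}$, so it sees at most $Kt+2=O(\sqrt{\log n})$ colors. For Theorem~\ref{thm:sees}(a), and only for it, we add one more block: a center joined to many leaves by different colors, with the edges between leaves colored from a palette. Let $i_0=(1,0)$ be the class of the center and $i_*=(2,0)$ that of the leaves, and let $S_\varphi$ consist of the first $\lfloor2^{t/8}\rfloor$ elements of $D\setminus\varphi(J)$ in a fixed order of $D$; these exist because $\sigma+2^{t/8}\le n$ for large $n$. We need two conditions.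
\begin{enumerate}
\item[(S1)] For all $c\in S_\varphi$, $l\in I$ and $e\in P_{i_0l}$, at least $t/4$ colors $f\in P_{i_*l}$ satisfy $\{c,e,f\}\in\mathcal C$.
\item[(S2)] For all distinct $c,c'\in S_\varphi$ there is $g\in P_{i_*i_*}$ with $\{c,c',g\}\in\mathcal C$.
\end{enumerate}
The multisets in (S1) and (S2) contain a color outside $\varphi(J)$, so they are not in $\varphi(\mathcal Q)$. For fixed $c,l,e$ in (S1), and for fixed $c,c'$ in (S2), the $t$ multisets involved are distinct. Conditionally on $\varphi$ being compatible, (S1) therefore fails with probability at most $2^{t/8}Kt\,e^{-t/8}\to0$ by Hoeffding's inequality, and (S2) fails with probability at most $2^{t/4}2^{-t}\to0$.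

\begin{lemma}\label{lem:exists}
A.a.s.\ there is a compatible $\varphi$ for which every $3$-multiset of $D$ has a good placement and \textup{(S1)}, \textup{(S2)} hold.
\end{lemma}

\begin{proof}
The estimates above hold for a fixed $\varphi$, not for a $\varphi$ chosen after looking at $\mathcal C$, so we compare counts. Call $\varphi$ \emph{bad} if it is compatible and one of the other requirements fails, and let $\mathcal B$ be the number of bad $\varphi$. By Lemma~\ref{lem:placement} and the last paragraph, $\Pr(\varphi\text{ bad}\mid\varphi\text{ compatible})\le\beta_n$, where $\beta_n\to0$ does not depend on $\varphi$. Hence $\mathbb E\mathcal B\le\beta_n\mathbb E\mathcal X$, and $\Pr(\mathcal B\ge\frac12\mathbb E\mathcal X)\le2\beta_n$ by Markov's inequality. With Lemma~\ref{lem:second}, a.a.s.\ $\mathcal B<\frac12\mathbb E\mathcal X\le\mathcal X$.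
\end{proof}

\subsection*{The coloring}

\begin{proposition}\label{prop:construction}
A.a.s.\ there is a consistent coloring of a finite set in which every cycle and every color occurs and some point sees at least $\lfloor2^{t/8}\rfloor$ colors.
\end{proposition}

\begin{proof}
Take $\varphi$ as in Lemma~\ref{lem:exists}, and assume, by Lemma~\ref{lem:complete} with $k=1$, that every color belongs to a cycle.

\emph{Blocks.} For each $\Delta\in\mathcal C$ fix a good placement and take a triangle block with points $(\Delta,1),(\Delta,2),(\Delta,3)$ in the classes $i_1,i_2,i_3$ of that placement, the edge between $(\Delta,\alpha)$ and $(\Delta,\alpha')$ having color $d_{\alpha\alpha'}$. The star block consists of a point $u_0$ of class $i_0$ and points $v_c$ $(c\in S_\varphi)$ of class $i_*$, with $F(u_0v_c)=c$ and with $F(v_cv_{c'})$ a color $g\in P_{i_*i_*}$ as in (S2). An edge between points of different blocks, of classes $i$ and $j$, will get a color from $P_{ij}$.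

\emph{Edges between two triangle blocks.} Let $\Delta\ne\Delta'$ have classes $i_\alpha$, $j_\beta$ and sides $d_{\alpha\alpha'}$, $d'_{\beta\beta'}$. We need colors $g_{\alpha\beta}\in P_{i_\alpha j_\beta}$ for the edges between $(\Delta,\alpha)$ and $(\Delta',\beta)$ such that
\[
\{d_{\alpha\alpha'},g_{\alpha\beta},g_{\alpha'\beta}\}\in\mathcal C\quad(\alpha<\alpha',\text{ all }\beta),\qquad
\{d'_{\beta\beta'},g_{\alpha\beta},g_{\alpha\beta'}\}\in\mathcal C\quad(\beta<\beta',\text{ all }\alpha).
\]
Let $\Gamma$ be the graph on the nine positions $(\alpha,\beta)$ in which two positions are adjacent when they agree in exactly one coordinate; it is $4$-regular, and each of its edges carries one of the conditions. A condition of the first kind is a dense bipartite graph between $P_{i_\alpha j_\beta}$ and $P_{i_{\alpha'}j_\beta}$ because the placement of $\Delta$ is good (take $l=j_\beta$), and a condition of the second kind is a dense bipartite graph between $P_{i_\alpha j_\beta}$ and $P_{i_\alpha j_{\beta'}}$ because the placement of $\Delta'$ is good (take $l=i_\alpha$). Lemma~\ref{lem:greedy}, with whole palettes as candidate sets, gives the $g_{\alpha\beta}$.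

\emph{Edges between the star and a triangle block $\Delta'$.} The number of leaves is unbounded, so we cannot apply Lemma~\ref{lem:greedy} to all edges at once. We color the edges at the center first; after that the leaves do not interact. Let $\Gamma$ be the triangle on $\{1,2,3\}$. By Lemma~\ref{lem:greedy} and goodness with $l=i_0$ there are $e_\beta\in P_{i_0j_\beta}$ with $\{d'_{\beta\beta'},e_\beta,e_{\beta'}\}\in\mathcal C$ for $\beta<\beta'$; give the edge from $u_0$ to $(\Delta',\beta)$ the color $e_\beta$. For each $c\in S_\varphi$ let $C_\beta=\{f\in P_{i_*j_\beta}:\{c,e_\beta,f\}\in\mathcal C\}$, which has size at least $t/4$ by (S1) with $l=j_\beta$. By Lemma~\ref{lem:greedy} and goodness with $l=i_*$ there are $f_{c\beta}\in C_\beta$ with $\{d'_{\beta\beta'},f_{c\beta},f_{c\beta'}\}\in\mathcal C$ for $\beta<\beta'$; give the edge from $v_c$ to $(\Delta',\beta)$ the color $f_{c\beta}$.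

\emph{Consistency.} We go through all triangles.
\begin{itemize}
\item Inside one block. A triangle block has colors $\Delta\in\mathcal C$. The triangle $u_0v_cv_{c'}$ has colors $\{c,c',g\}\in\mathcal C$ by (S2). The triangle $v_cv_{c'}v_{c''}$ has all colors in $P_{i_*i_*}$, and \eqref{eq:compatible} applies with $i=j=k=i_*$.
\item Two points in a triangle block and one outside. These are the conditions involving $d_{\alpha\alpha'}$ or $d'_{\beta\beta'}$ that were secured above.
\item Two points in the star and the point $(\Delta',\beta)$. For $u_0,v_c$ the colors are $\{c,e_\beta,f_{c\beta}\}\in\mathcal C$, as $f_{c\beta}\in C_\beta$. For $v_c,v_{c'}$ the colors lie in $P_{i_*i_*}$, $P_{i_*j_\beta}$, $P_{i_*j_\beta}$, and \eqref{eq:compatible} applies with $i=j=i_*$, $k=j_\beta$.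
\item Points in three different blocks, of classes $i,j,k$. The colors lie in $P_{ij},P_{jk},P_{ik}$, and \eqref{eq:compatible} applies.
\end{itemize}
Every cycle occurs as a block, so every color occurs, and $u_0$ sees all of $S_\varphi$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main}\textup{(a)} and~\ref{thm:sees}\textup{(a)}]
By Proposition~\ref{prop:construction} and Lemma~\ref{lem:dictionary}(i), a.a.s.\ $\mathbf A(D,\mathcal C)$ has a qualitative representation on a finite set in which a point sees at least $\lfloor2^{t/8}\rfloor+1\ge2^{t/8}$ atoms, counting $1'$. By \eqref{eq:t} and $\ln n\ge\frac12\ln m$ we have $t\ge\sqrt{\ln m/(24p)}$, so $2^{t/8}\ge e^{c_1\sqrt{\ln m}}$ with $c_1=\ln2/(8\sqrt{24p})$. Lemma~\ref{lem:transfer} transfers both statements to isomorphism types, and $\mathsf{QRA}\subseteq\mathsf{FRA}$.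
\end{proof}

\section{No point sees many colors}\label{sec:RRA}

Throughout this section $n$ is large and
\[
s=\bigl\lceil40\sqrt{\ln n}\,\bigr\rceil,\qquad r_1=2^{6s},\qquad r_2=2^{3s},\qquad N=2^{8s},\qquad\eta=\tfrac1{20}.
\]
The numbers $r_1,r_2,N$ are $e^{O(\sqrt{\ln n})}$, and $2^s/\ln n\to\infty$.

\begin{proposition}\label{prop:star}
A.a.s.\ there is no consistent coloring with a point that sees at least $14N^3$ colors.
\end{proposition}

If a point $u_0$ sees the colors in a set $S\subseteq D$, choose for each $c\in S$ a point $v_c$ with $F(u_0v_c)=c$; these points are distinct. We call $u_0$ the center and the $v_c$ the leaves, and write $F(c,c')=F(v_cv_{c'})$. Consistency of the triangles $u_0v_cv_{c'}$ and $v_cv_{c'}v_{c''}$ gives, for distinct $c,c',c''\in S$,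
\begin{equation}\label{eq:starconditions}
\{c,c',F(c,c')\}\in\mathcal C,\qquad\{F(c,c'),F(c',c''),F(c,c'')\}\in\mathcal C .
\end{equation}
The first condition confines $F(c,c')$ to a random list containing about half of the colors, with a different list for each pair. The second asks these choices to fit together. Neither alone is restrictive: the lists are a.a.s.\ all nonempty by Lemma~\ref{lem:complete}, and the second condition is met on a set of any size by one color $g$ with $\{g,g,g\}\in\mathcal C$. A direct union bound over all $F$ fails, since on $k$ leaves there are $n^{\binom k2}$ functions $F$, while the first condition costs only a factor $\frac12$ per pair and the triangles in the second may reuse the same few cycles.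

\subsection*{Sets of colors that fit together are small}

The second condition in \eqref{eq:starconditions} is easiest to satisfy when the colors come from sets most of whose triples are cycles. Such sets are small. For a reason that appears in Lemma~\ref{lem:lists} we admit two extra symbols $\mathsf L,\mathsf R$, which are treated as fitting with everything. Let $D^+=D\cup\{\mathsf L,\mathsf R\}$, and for $g,h,k\in D^+$ let
\[
\chi(g,h,k)=\begin{cases}1&\text{if one of $g,h,k$ is $\mathsf L$ or $\mathsf R$, or $\{g,h,k\}\in\mathcal C$,}\\0&\text{otherwise.}\end{cases}
\]
The function $\chi$ is symmetric. For $B_1,B_2,B_3\subseteq D^+$ let $\operatorname{den}(B_1,B_2,B_3)$ be the mean of $\chi$ on $B_1\times B_2\times B_3$, and $0$ if some $B_i$ is empty. We write $g$ for $\{g\}$ in arguments of $\operatorname{den}$. If $B_3\neq\emptyset$, then $\operatorname{den}(B_1,B_2,B_3)$ is the mean of $\operatorname{den}(B_1,B_2,g)$ over $g\in B_3$, and likewise in the other arguments.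

\begin{lemma}\label{lem:sparse}
A.a.s.\ $\operatorname{den}(B_1,B_2,B_3)<0.7$ for all $B_1,B_2,B_3\subseteq D^+$ of size at least $s$.
\end{lemma}

\begin{proof}
The density of $B_1,B_2,B_3$ is the mean of the densities of $B_1',B_2',B_3'$ over all $s$-subsets $B_i'\subseteq B_i$, so we may assume $|B_i|=s$. Fix such sets. At most $3\cdot2s^2$ triples of $B_1\times B_2\times B_3$ contain an extra symbol and at most $3s^2$ have two equal coordinates. Each other triple determines a $3$-subset $\omega$ of $D$; let $k_\omega\le6$ be the number of triples that determine $\omega$. Then $\sum k_\omega\le s^3$ and $\sum k_\omega^2\le6s^3$. Let $\xi_\omega$ be the indicator of $\omega\in\mathcal C$. If the density is at least $0.7$, then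
\[
\sum_\omega k_\omega\bigl(\xi_\omega-\tfrac12\bigr)\ge0.7s^3-9s^2-\tfrac12s^3\ge0.1s^3\qquad(s\ge90),
\]
and by Hoeffding's inequality this has probability at most $\exp(-2(0.1s^3)^2/(6s^3))=e^{-s^3/300}$. There are at most $(n+2)^{3s}$ triples of sets, and $s^2\ge1600\ln n$ gives $s^3/300\ge\frac{16}3s\ln n$. So the union bound $(n+2)^{3s}n^{-16s/3}$ tends to $0$.
\end{proof}

\subsection*{The case of one palette}

The mechanism of the proof is visible for stars like the one built in Section~\ref{sec:QRA}. Suppose that all edges between leaves have colors in one set $P\subseteq D\setminus S$ all of whose $3$-multisets are cycles. Then $\operatorname{den}(P,P,P)=1$, so a.a.s.\ $|P|<s$. Take $k=2^{2s}$ and fix disjoint sets $S,P$ with $|S|=k$, $|P|<s$. The multisets $\{c,c',g\}$ with $c\neq c'$ in $S$ and $g\in P$ are distinct, so the probability that every pair $c,c'$ has some $g\in P$ with $\{c,c',g\}\in\mathcal C$ is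
\[
(1-2^{-|P|})^{\binom k2}\le\exp\bigl(-2^{-s}\tbinom k2\bigr)\le\exp(-2^sk/4).
\]
There are at most $n^{k+s}\le\exp(2k\ln n)$ pairs $(S,P)$, and $2^s/\ln n\to\infty$. So a.a.s.\ no such star has $2^{2s}$ leaves.

Three things made this work. The color of each pair was confined to a set of fewer than $s$ colors, which a random list misses with probability at least $2^{-s}$. The confining set was cheap to specify compared with the number of pairs. And the lists were independent of one another and of the confining set. In general $F$ may use many colors, of which only few triples occur as triangles, and no palette is given. We shall manufacture a confining set $T(e)$, a \emph{template}, for each pair $e$, out of the values of $F$ on a small sample of pairs. First we secure independence.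

\subsection*{Lists}

The multiset $\{c,c',c''\}$ with $c,c',c''\in S$ is relevant to the lists of three different pairs, and it may also be one of the cycles in the second condition of \eqref{eq:starconditions}. To remove these dependences we pass to a random subset $W$ of $S$, small enough that $F(c,c')$ is never a third element of $W$. The values $F(c,c')=c$ and $F(c,c')=c'$ survive every such passage, and we record them by the symbols $\mathsf L$ and $\mathsf R$.

Let $X,Y,Z$ be disjoint $N$-subsets of $D$, let $W=X\cup Y\cup Z$, $V=D\setminus W$ and $V^+=V\cup\{\mathsf L,\mathsf R\}$, so that $|V^+|\le n$. From now on $x,y,z$ denote elements of $X,Y,Z$. A \emph{cross pair} is an element of $X\times Y$, $X\times Z$ or $Y\times Z$, written $xy$, $xz$, $yz$; these three sets are the three \emph{types} of cross pairs. The \emph{list} of a cross pair $(a,b)$ is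
\[
\Lambda(a,b)=\{g\in V:\{a,b,g\}\in\mathcal C\}\cup\{\mathsf L:\{a,a,b\}\in\mathcal C\}\cup\{\mathsf R:\{a,b,b\}\in\mathcal C\}.
\]

\begin{lemma}\label{lem:lists}
\begin{enumerate}
\item[(a)] For fixed $X,Y,Z$, the lists of the cross pairs are independent uniformly random subsets of $V^+$, and they are independent of the restriction of $\chi$ to $V^+$.
\item[(b)] If some point of a consistent coloring sees at least $14N^3$ colors, then there are $X,Y,Z$ and a map $f$ from the cross pairs to $V^+$ such that
\begin{equation}\label{eq:f}
f(e)\in\Lambda(e)\ \text{ for all cross pairs }e,\qquad\chi(f(xy),f(xz),f(yz))=1\ \text{ for all }x,y,z .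
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In each of the multisets $\{a,b,g\}$ $(g\in V)$, $\{a,a,b\}$, $\{a,b,b\}$ the elements that lie in $W$ are exactly $a$ and $b$, so the multiset determines the cross pair $(a,b)$, and for one pair these $|V|+2$ multisets are distinct. None lies inside $V$, whereas $\chi$ on $V^+$ depends only on multisets inside $V$.

(b) Let $S$ and $F(c,c')$ be as in \eqref{eq:starconditions}, with $|S|\ge14N^3$. Choose a $3N$-subset $W$ of $S$ uniformly at random. Three given distinct elements of $S$ all lie in $W$ with probability at most $(3N/|S|)^3$. So the expected number of pairs $\{c,c'\}\subseteq W$ with $F(c,c')\in W\setminus\{c,c'\}$ is at most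
\[
\frac{|S|^2}2\Bigl(\frac{3N}{|S|}\Bigr)^3=\frac{27N^3}{2|S|}\le\frac{27}{28}<1 .
\]
Fix $W$ with no such pair and split it into $N$-sets $X,Y,Z$. For a cross pair $(a,b)$ the color $F(a,b)$ lies in $V$ or equals $a$ or $b$; let $f(a,b)$ be $F(a,b)$, $\mathsf L$, $\mathsf R$ in these three cases. The first condition of \eqref{eq:starconditions} says $f(a,b)\in\Lambda(a,b)$ in each case. If one of $f(xy),f(xz),f(yz)$ is an extra symbol, then $\chi=1$ by definition, and otherwise by the second condition of \eqref{eq:starconditions}.
\end{proof}

\subsection*{Templates}

We want sets $T(e)\subseteq V^+$ that contain $f(e)$ for almost all $e$, that can be computed from $\chi$ on $V^+$ and few values of $f$, and such that $T(xy),T(xz),T(yz)$ have density above $0.7$ on average. Lemma~\ref{lem:sparse} will then force many of them to be small.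

Consider a pair $xy$. Each $z$ imposes the constraint $\chi(g,f(xz),f(yz))=1$ on the possible values $g$ of $f(xy)$. Impose the constraints of random points $z_1,z_2,\dots$ one after the other. The set of surviving $g$ shrinks from at most $n$ elements to at least one, so the logarithm of its size drops by at most $\ln n$ in total, and among $r_1$ steps there is one at which it drops by at most $\ln n/r_1$ in expectation. At that moment almost every surviving $g$ satisfies the constraint of almost every further $z$: the surviving set can replace $f(xy)$ in the second condition of \eqref{eq:f} at a small loss. We then replace $f(xz)$ by a set in the same way, sampling from $Y$, and finally $f(yz)$. The three replacements have to be made in turn, each relative to the sets already built, since what we need is the joint density of three sets. This leads to the following definition, in which the sampled values of $f$ are replaced by arbitrary symbols so that it does not mention $f$.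

\begin{definition}\label{def:certificate}
Given $X,Y,Z$, a \emph{certificate} consists of integers $0\le k<r_1$ and $0\le l<r_2$, points $y_1,\dots,y_l\in Y$, and elements $g_{xj},g'_{yj}\in V^+$ $(x\in X,\ y\in Y,\ 1\le j\le k)$ and $g''_{jz}\in V^+$ $(1\le j\le l,\ z\in Z)$. Its \emph{templates} are
\begin{align*}
T(xy)&=\{g\in V^+:\chi(g,g_{xj},g'_{yj})=1\text{ for all }j\le k\},\\
T(xz)&=\{g\in V^+:\operatorname{den}(T(xy_j),g,g''_{jz})\ge1-\eta\text{ for all }j\le l\},\\
T(yz)&=\{g\in V^+:\operatorname{den}(T(xy),T(xz),g)\ge(1-\eta)^2\text{ for at least $\tfrac9{10}N$ of the }x\in X\}.
\end{align*}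
\end{definition}

The templates depend only on $X,Y,Z$, the certificate, and the restriction of $\chi$ to $V^+$. Below, ``average'' and ``fraction'' refer to the uniform distribution on $X\times Y\times Z$ or on the pairs of one type.

\begin{lemma}\label{lem:templates}
Let $n$ be large, and let $f$ map the cross pairs to $V^+$ so that $\chi(f(xy),f(xz),f(yz))=1$ for all $x,y,z$. Then there is a certificate whose templates satisfy:
\begin{enumerate}
\item[(T1)] for each type, $f(e)\in T(e)$ for all but at most $2^{-s}N^2/18$ pairs $e$ of that type;
\item[(T2)] the average of $\operatorname{den}(T(xy),T(xz),T(yz))$ over all triples is at least $0.8$.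
\end{enumerate}
\end{lemma}

\begin{proof}
Here $\mathcal C$ is fixed, and the only randomness is in the samples.

\emph{Step 1: the pairs $xy$.} Let $z_1,\dots,z_{r_1}\in Z$ be independent and uniform, and for $0\le i\le r_1$ let
\[
T_i(xy)=\{g\in V^+:\chi(g,f(xz_j),f(yz_j))=1\text{ for all }j\le i\}.
\]
These sets decrease with $i$ and contain $f(xy)$. Let $H_i\ge0$ be the average over $(x,y)$ of $\ln(|T_{i-1}(xy)|/|T_i(xy)|)$. The sum $\sum_iH_i$ telescopes to the average of $\ln(|V^+|/|T_{r_1}(xy)|)$, which is at most $\ln n$. So $\mathbb EH_i\le\delta_1:=\ln n/r_1$ for some $i$, and there are values of $z_1,\dots,z_{i-1}$ for which the conditional expectation of $H_i$ is at most $\delta_1$. Fix them, and put $k=i-1$, $g_{xj}=f(xz_j)$, $g'_{yj}=f(yz_j)$, so that $T(xy)=T_{i-1}(xy)$. If $z_i=z$, then $|T_i(xy)|/|T(xy)|=\operatorname{den}(T(xy),f(xz),f(yz))>0$. Thus the average over $(x,y,z)$ of $-\ln\operatorname{den}(T(xy),f(xz),f(yz))$ is at most $\delta_1$, and since $1-a\le-\ln a$ for $a>0$, so is the average of $1-\operatorname{den}(T(xy),f(xz),f(yz))$. Call $(x,y,z)$ \emph{defective} if $\operatorname{den}(T(xy),f(xz),f(yz))<1-\eta$. By Markov's inequality the fraction of defective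 triples is at most $\delta_1/\eta=20\delta_1$.

\emph{Step 2: the pairs $xz$.} Let $y_1,\dots,y_{r_2}\in Y$ be independent and uniform, and for $0\le i\le r_2$ let
\[
T_i(xz)=\{g\in V^+:\operatorname{den}(T(xy_j),g,f(y_jz))\ge1-\eta\text{ for all }j\le i\}.
\]
The new feature is that $f(xz)$ itself may drop out, namely when some $(x,y_j,z)$ with $j\le i$ is defective. For each $j$ the expected fraction of pairs $(x,z)$ with $(x,y_j,z)$ defective is at most $20\delta_1$, so the expected fraction of pairs with $f(xz)\notin T_i(xz)$ is at most $20r_2\delta_1$. This is why $r_1$ is much larger than $r_2$. We count the shrinking only while $f(xz)$ survives: let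
\[
h_i(x,z)=\begin{cases}\ln\bigl(|T_{i-1}(xz)|/|T_i(xz)|\bigr)&\text{if }f(xz)\in T_i(xz),\\0&\text{otherwise.}\end{cases}
\]
If $i^*$ is the largest $i$ with $f(xz)\in T_i(xz)$, then $f(xz)\in T_i(xz)$ exactly for $i\le i^*$, and $\sum_ih_i(x,z)=\ln(|V^+|/|T_{i^*}(xz)|)\le\ln n$. So for some $i\le r_2$ the expected average of $h_i$ is at most $\ln n/r_2$. Consider two nonnegative functions of $y_1,\dots,y_{i-1}$: the fraction $G_1$ of pairs with $f(xz)\notin T_{i-1}(xz)$, with $\mathbb EG_1\le20r_2\delta_1$, and the conditional expectation $G_2$ of the average of $h_i$, with $\mathbb EG_2\le\ln n/r_2$. Each exceeds twice its bound with probability less than $\frac12$, so we can fix $y_1,\dots,y_{i-1}$ with $G_1\le40r_2\delta_1$ and $G_2\le2\ln n/r_2$. Put $l=i-1$ and $g''_{jz}=f(y_jz)$, so that $T(xz)=T_{i-1}(xz)$. The certificate is now complete.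

For $y\in Y$ let $T^y(xz)=\{g\in T(xz):\operatorname{den}(T(xy),g,f(yz))\ge1-\eta\}$, which is $T_i(xz)$ for $y_i=y$. If $T^y(xz)\neq\emptyset$ and $|T^y(xz)|\ge(1-\eta)|T(xz)|$, then averaging over $g\in T(xz)$ gives
\begin{equation}\label{eq:level2}
\operatorname{den}(T(xy),T(xz),f(yz))\ge(1-\eta)^2 .
\end{equation}
Moreover $f(xz)\in T^y(xz)$ if and only if $f(xz)\in T(xz)$ and $(x,y,z)$ is not defective. So if \eqref{eq:level2} fails for $(x,y,z)$, then one of three things happens: $f(xz)\notin T(xz)$, which holds for a fraction at most $40r_2\delta_1$ of the triples; or $(x,y,z)$ is defective, a fraction at most $20\delta_1$; or $f(xz)\in T^y(xz)$ and $\ln(|T(xz)|/|T^y(xz)|)>-\ln(1-\eta)\ge\eta$. In the last case $h_i(x,z)>\eta$ for $y_i=y$, and since $G_2$ is the average over $(x,y,z)$ of that quantity, Markov's inequality bounds the fraction by $G_2/\eta\le40\ln n/r_2$. Altogether \eqref{eq:level2} fails for a fraction at most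
\[
\delta_2:=40r_2\delta_1+20\delta_1+\frac{40\ln n}{r_2}=\bigl(40\cdot2^{-3s}+20\cdot2^{-6s}+40\cdot2^{-3s}\bigr)\ln n\le100\cdot2^{-3s}\ln n .
\]

\emph{Step 3: the pairs $yz$.} No further sample is needed, because $T(xy)$ and $T(xz)$ are already determined by the certificate for every $x$. If $f(yz)\notin T(yz)$, then \eqref{eq:level2} fails for more than $N/10$ of the $x$, so this happens for a fraction at most $10\delta_2$ of the pairs $(y,z)$.

\emph{Property} (T1). We have $f(xy)\in T(xy)$ always, and the exceptional fractions for the other two types are at most $40r_2\delta_1$ and $10\delta_2$. Both are at most $1000\cdot2^{-3s}\ln n$, which is at most $2^{-s}/18$ once $2^{2s}\ge18000\ln n$.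

\emph{Property} (T2). Let $T(yz)\ne\emptyset$. For each $g\in T(yz)$ the average over $x$ of $\operatorname{den}(T(xy),T(xz),g)$ is at least $0.9(1-\eta)^2=0.9\cdot0.9025>0.812$. Averaging over $g\in T(yz)$, the average over $x$ of $\operatorname{den}(T(xy),T(xz),T(yz))$ exceeds $0.812$. The set $T(yz)$ is empty only if $f(yz)\notin T(yz)$, hence for a fraction at most $10\delta_2\le2^{-s}/18\le0.01$ of the pairs, and $0.812\cdot0.99>0.8$.
\end{proof}

\subsection*{The union bound}

The constants are chosen to meet three requirements. The exceptional fraction in (T1) must be below the rate $2^{-s}$ at which random lists miss small templates, which needs $\ln n/r_2$ and $r_2\ln n/r_1$ small compared with $2^{-s}$. And the logarithm of the number of certificates, of order $Nr_1\ln n$, must be small compared with the expected number of misses, of order $2^{-s}N^2$.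

\begin{proof}[Proof of Proposition~\ref{prop:star}]
Given $X,Y,Z$, a certificate and a type $\tau$, let $\Sigma_\tau$ be the set of pairs $e$ of type $\tau$ with $|T(e)|<s$, and consider the event
\begin{equation}\label{eq:event}
|\Sigma_\tau|\ge N^2/9\qquad\text{and}\qquad\bigl|\{e\in\Sigma_\tau:\Lambda(e)\cap T(e)=\emptyset\}\bigr|\le2^{-s}N^2/18 .
\end{equation}

\emph{A large star forces \eqref{eq:event}.} Suppose that the conclusion of Lemma~\ref{lem:sparse} holds and that some point of a consistent coloring sees at least $14N^3$ colors. Take $X,Y,Z,f$ from Lemma~\ref{lem:lists}(b) and a certificate from Lemma~\ref{lem:templates}. Let $q$ be the fraction of triples $(x,y,z)$ for which one of $T(xy),T(xz),T(yz)$ has fewer than $s$ elements. The other triples have density below $0.7$, so (T2) gives $0.8\le0.7(1-q)+q$, that is, $q\ge\frac13$. Since $q\le\sum_\tau|\Sigma_\tau|/N^2$, some type has $|\Sigma_\tau|\ge N^2/9$. If $\Lambda(e)\cap T(e)=\emptyset$, then $f(e)\notin T(e)$ because $f(e)\in\Lambda(e)$, and (T1) bounds the number of such $e$ of type $\tau$ by $2^{-s}N^2/18$. So \eqref{eq:event} holds for some choice of $X,Y,Z$, certificate and type.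

\emph{The number of choices.} There are at most $n^{3N}$ choices of $(X,Y,Z)$, at most $r_1\le n^{r_1}$ of $k$, at most $\sum_{l<r_2}n^l\le n^{r_2}$ of $l$ and $y_1,\dots,y_l$, at most $n^{2Nr_1+Nr_2}$ of the elements $g_{xj},g'_{yj},g''_{jz}$, and three types. As $r_2\le r_1$, the product is at most $n^{10Nr_1}$.

\emph{The probability for one choice.} Fix $X,Y,Z$, a certificate and $\tau$, and condition on the restriction of $\chi$ to $V^+$. Then the templates and $\Sigma_\tau$ are fixed, and by Lemma~\ref{lem:lists}(a) the lists are still independent uniform subsets of $V^+$. If $|\Sigma_\tau|<N^2/9$, the event \eqref{eq:event} is impossible. Otherwise each $e\in\Sigma_\tau$ has $\Lambda(e)\cap T(e)=\emptyset$ with probability $2^{-|T(e)|}\ge2^{-s}$, so the number of such $e$ is a sum of independent indicators with mean $\mu\ge2^{-s}N^2/9$. The event \eqref{eq:event} requires this number to be at most $\mu/2$, which by Chernoff's inequality has probability at most $e^{-\mu/8}\le\exp(-2^{-s}N^2/72)$.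

The probability that \eqref{eq:event} holds for some choice is therefore at most
\[
\exp\bigl(10Nr_1\ln n-2^{-s}N^2/72\bigr)=\exp\bigl(2^{14s}(10\ln n-2^s/72)\bigr)\to0 ,
\]
and the conclusion of Lemma~\ref{lem:sparse} fails with probability tending to $0$.
\end{proof}

\subsection*{Consequences}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(b)}]
For large $n$ we have $14N^3\le n$, since $N=e^{O(\sqrt{\ln n})}$. Let $\theta$ be a strong representation of $\mathbf A(D,\mathcal C)$. Its base set is nonempty because $\theta(1')\ne\emptyset$, and Lemma~\ref{lem:dictionary}(iii) gives a consistent coloring of one $E$-class in which a point sees all $n$ colors. By Proposition~\ref{prop:star}, a.a.s.\ there is no such coloring, so a.a.s.\ $\mathbf A(D,\mathcal C)\notin\mathsf{RRA}$. Lemma~\ref{lem:transfer} applied to the property of not lying in $\mathsf{RRA}$ finishes the proof.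
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sees}\textup{(b)}]
By Lemma~\ref{lem:dictionary}(ii) and Proposition~\ref{prop:star}, a.a.s.\ every point of every feeble representation sees at most $1+14N^3$ atoms, the added $1$ accounting for $1'$. From $s\le40\sqrt{\ln n}+1$ we get $1+14N^3\le15\cdot2^{24s}\le15\cdot2^{24}\cdot2^{960\sqrt{\ln m}}$, which is at most $e^{c_2\sqrt{\ln m}}$ for large $m$ if $c_2>960\ln2$; such a $c_2$ exceeds $c_1$. Lemma~\ref{lem:transfer}, applied to the conjunction of the properties (a) and (b) of Theorem~\ref{thm:sees}, completes the proof of that theorem.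
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:RA}]
By Lemmas~\ref{lem:assoc} and~\ref{lem:transfer}, the relation algebras make up a fraction tending to $1$ of the isomorphism types of $m$-atom members of $\mathsf{NA}$. By Theorem~\ref{thm:main}(b), the representable ones make up a fraction tending to $0$. The ratio of the second fraction to the first tends to $0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{RPRA}
\emph{Representability And Probability In Relation Algebra},
\texttt{https://opal.latrobe.edu.au/ndownloader/files/31945595}.

\end{thebibliography}
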